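
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Full embeddings of two unary operations into one operation\\ and the limits they can preserve}


\begin{abstract}
Let $\mathrm{Alg}(m\times\lambda)$ be the category of algebras with $\lambda$ operations of arity $m$. We show that for every $n\ge 2$ the category $\mathrm{Alg}(1\times 2)$ of algebras with two unary operations has a full embedding into $\mathrm{Alg}(n\times 1)$ that preserves all limits over finitely many algebras, in particular all finite products. This answers a question posed in \cite{LPFE}. The result is sharp in two ways: there is no full and faithful functor into $\mathrm{Alg}(1\times 1)$, and for no finite $n\ge1$ is there a full and faithful functor into $\mathrm{Alg}(n\times1)$ preserving limits over countably many algebras. On the other hand, the source can be enlarged to all algebras of any countable signature with arities at most $\omega$,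 the target still being $\mathrm{Alg}(2\times 1)$.
\end{abstract}

\section{The question and the answer}

For a cardinal $\lambda$ and a positive integer $m$, let $\mathrm{Alg}(m\times\lambda)$ be the category whose objects are the universal algebras with $\lambda$ operations, each of arity $m$, and whose morphisms are all homomorphisms. Thus $\mathrm{Alg}(1\times 2)$ consists of sets with two self-maps, and $\mathrm{Alg}(n\times 1)$ of sets with one $n$-ary operation. A \emph{full embedding} is a full and faithful functor that is injective on objects: it reproduces one category of algebras, with all its homomorphisms, inside another. A functor \emph{preserves limits over finitely many algebras} if it preserves every limit, existing in its domain, of a diagram with finitely many objects (and arbitrarily many morphisms). Such a functor respects finite products and also the subalgebras cut out of them by equations between homomorphisms.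

There are limit preserving full embeddings $\mathrm{Alg}(1\times\omega)\to\mathrm{Alg}(1\times 2)$; this is background that we do not use. So the number of unary operations can be brought down to two without damage to limits. Can one go on to a \emph{single} operation, if its arity may grow? The following problem is posed in \cite{LPFE}.

\begin{quote}
\emph{Is there a full embedding of $\mathrm{Alg}(1\times2)$ into some $\mathrm{Alg}(n\times1)$ that preserves limits over finitely many algebras, or at least products of finitely many algebras?}
\end{quote}

The obvious attempt is to send $A$ to a finite power $A^k$, $k\ge1$, with an $n$-ary operation built from $f$ and $g$, and to let homomorphisms act coordinatewise. Such a functor is faithful, and since limits of algebras are computed on underlying sets, it preserves \emph{all} limits. By Theorem~\ref{thm:countable} below, no functor of this kind is full. So the obvious attempt suggests the answer ``no''. The correct answer is ``yes'': one uses infinitely many coordinates, tied together by a condition that limits over finitely many algebras respect and countable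 limits do not.

\begin{theorem}\label{thm:yes}
For every $n\ge 2$ there is a full embedding $F:\mathrm{Alg}(1\times 2)\to\mathrm{Alg}(n\times 1)$ preserving all limits over finitely many algebras, in particular all products of finitely many algebras.
\end{theorem}

\begin{theorem}\label{thm:unary}
There is no full and faithful functor $\mathrm{Alg}(1\times2)\to\mathrm{Alg}(1\times1)$.
\end{theorem}

\begin{theorem}\label{thm:countable}
For no finite $n\ge 1$ is there a full and faithful functor $\mathrm{Alg}(1\times2)\to\mathrm{Alg}(n\times1)$ preserving limits over countably many algebras. In fact no full and faithful functor between these categories preserves both finite limits and limits of sequences $A_0\leftarrow A_1\leftarrow A_2\leftarrow\cdots$.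
\end{theorem}

\begin{theorem}\label{thm:wide}
Let $\Sigma$ be a signature with at most countably many operations, each of arity at most $\omega$. There is a full embedding $\mathrm{Alg}(\Sigma)\to\mathrm{Alg}(2\times1)$ preserving all limits over finitely many algebras.
\end{theorem}

So the answer to both versions of the problem is positive exactly for $n\ge 2$. Theorem~\ref{thm:countable} says nothing about functors that preserve countable products but not equalizers.

\medskip\noindent
\textbf{Conventions.} The two operations of an object of $\mathrm{Alg}(1\times 2)$ are called $f$ and $g$; the operation of an object of $\mathrm{Alg}(n\times 1)$ is called $\mu$. The limit of a diagram $H:\mathcal J\to\mathrm{Alg}(\Sigma)$ is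
\[
L=\Bigl\{(a_j)_j\in\prod_j H_j : H(u)a_j=a_{j'}\text{ for all }u:j\to j'\Bigr\}
\]
with coordinatewise operations; so a functor into a category of algebras preserves this limit as soon as it does so on underlying sets. The empty product, that is, the terminal object, counts as a finite product.

We allow empty algebras, but all results also hold if they are excluded. Indeed, if the set $L$ above is empty, no nonempty algebra has a cone to the diagram, so the diagram has no limit among nonempty algebras; if $L\neq\emptyset$, it is the limit there too. The functors constructed below send exactly the empty algebras to empty algebras, so they restrict. In the two proofs of impossibility only nonempty algebras are used in the source category, and where an empty value of the functor is considered, excluding it only shortens the argument.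

\section{The embedding}\label{sec:yes}

\subsection{A test on the one-element algebra}

Let $1$ denote a one-element algebra. A homomorphism $1\to X$ in $\mathrm{Alg}(n\times 1)$ is an \emph{idempotent} of $X$, an element $z$ with $\mu(z,\dots,z)=z$. A homomorphism $1\to A$ in $\mathrm{Alg}(1\times 2)$ is a \emph{common} fixed point of $f$ and $g$. For a full and faithful $F$ preserving the terminal object, the idempotents of $F(A)$ must therefore correspond to the common fixed points of $f$ and $g$.

The simplest way to put $f$ and $g$ into one operation is to take $A\times A$ with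
\[
\mu\bigl((x,y),(x',y')\bigr)=\bigl(f(x),g(y')\bigr).
\]
Its idempotents are the pairs $(x,y)$ with $f(x)=x$ and $g(y)=y$. That is too many: nothing forces $x=y$. The coordinate that carries $f$ and the one that carries $g$ do not know of each other.

We make them communicate by means of memory. Write $A^{(\omega)}$ for the set of eventually constant sequences $q=(q_0,q_1,\dots)$ in $A$, and $x\cdot q=(x,q_0,q_1,\dots)$ for $x\in A$. Let
\begin{equation}\label{eq:F}
F(A)=A\times A^{(\omega)}\times A\times A^{(\omega)},\qquad
\delta(x,q,y,r)=\bigl(f(x),\;x\cdot r,\;g(y),\;y\cdot q\bigr).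
\end{equation}
In words: apply $f$ to $x$ and $g$ to $y$, push the old value of $x$ onto $r$ and that of $y$ onto $q$, and exchange the two sequences. The operation $\mu$ defined below satisfies $\mu(X,\dots,X)=\delta(X)$, so its idempotents are the fixed points of $\delta$. The equations for these are $f(x)=x$, $g(y)=y$, $q=x\cdot r$ and $r=y\cdot q$. The last two give $q=x\cdot (y\cdot q)$, so
\[
q=(x,y,x,y,\dots),\qquad r=(y,x,y,x,\dots).
\]
Since $q$ is eventually constant, $x=y$. So the fixed points of $\delta$ are exactly the quadruples $(x,\bar x,x,\bar x)$, where $\bar x=(x,x,\dots)$ and $x$ is a common fixed point of $f$ and $g$. The test is passed. With all sequences in place of the eventually constant ones, the fixed points of $\delta$ would again correspond to pairs $(x,y)$ with $f(x)=x$ and $g(y)=y$.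

This is the main idea; the general proof follows the same computation with two \emph{maps} $h,h'$ in place of the two elements $x,y$. The memory serves a second purpose: $\delta$ is injective although $f$ and $g$ need not be, because $x\cdot r$ and $y\cdot q$ display $x,r,y,q$.

By Theorem~\ref{thm:unary} a unary operation such as $\delta$ cannot suffice. The second argument of $\mu$ is used to make every homomorphism treat the half $(x,q)$ and the half $(y,r)$ of a quadruple separately.

\subsection{Proof of Theorem \ref{thm:yes}}

Let $n\ge 2$. With $F(A)$ and $\delta$ as in \eqref{eq:F}, put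
\[
d\bigl((x,q,y,r),(x',q',y',r')\bigr)=(x,q,y',r'),\qquad
\mu(X,Y,\dots)=\delta\bigl(d(X,Y)\bigr),
\]
where the $n$-ary operation $\mu$ ignores all arguments after the second. For a homomorphism $h$ let $F(h)$ apply $h$ to all entries. This map preserves $\delta$ and $d$, hence $\mu$, so $F$ is a functor. Note that $d(X,X)=X$, so
\begin{equation}\label{eq:diag}
\mu(X,X,\dots,X)=\delta(X).
\end{equation}

\emph{Faithful and injective on objects.} If $A\ne\emptyset$, then $F(h)$ determines $h$ through the first coordinate; if $A=\emptyset$ there is only one morphism from $A$ to any given algebra. Moreover $F(A)=\emptyset$ if and only if $A=\emptyset$. If $F(A)\neq\emptyset$, the set $F(A)$ determines the set $A$ (the set of first coordinates), and by \eqref{eq:diag} the operation $\mu$ determines $\delta$, hence $f$ and $g$.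

\emph{Limits.} Let $H:\mathcal J\to\mathrm{Alg}(1\times 2)$ be a diagram with finitely many objects and limit $L$. The functor that sends $A$ to its underlying set preserves limits, and a product of limit preserving functors preserves limits, so we need only compare $L^{(\omega)}$ with the limit of the sets $H_j^{(\omega)}$. An element of the latter is a family of eventually constant sequences $q^j$ in $H_j$ with $H(u)q^j_k=q^{j'}_k$ for all $k$ and all $u:j\to j'$. So $q_k=(q^j_k)_j$ is in $L$ for each $k$. As there are only \emph{finitely many} $j$, from some $k$ on all the sequences $q^j$ are constant, so $(q_k)_k$ is eventually constant and belongs to $L^{(\omega)}$. Conversely, each element of $L^{(\omega)}$ gives such a family. Hence $F(L)=\lim FH$ canonically.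

\emph{Full.} Let $\varphi:F(A)\to F(B)$ be a homomorphism. If $A=\emptyset$, then $F(A)=\emptyset$ and $\varphi=F(h)$ for the unique $h:A\to B$; so let $A\ne\emptyset$. By \eqref{eq:diag}, $\varphi\delta=\delta\varphi$. Therefore
\[
\delta\varphi\bigl(d(X,Y)\bigr)=\varphi\delta\bigl(d(X,Y)\bigr)=\varphi\bigl(\mu(X,Y,\dots)\bigr)=\delta\bigl(d(\varphi X,\varphi Y)\bigr),
\]
and since $\delta$ is injective, $\varphi\bigl(d(X,Y)\bigr)=d(\varphi X,\varphi Y)$. So $\varphi$ respects $\delta$ and $d$ separately.

First we use $d$. If $X,Y$ agree in the first two coordinates, then $d(X,Y)=Y$, so $\varphi Y=d(\varphi X,\varphi Y)$ agrees with $\varphi X$ in the first two coordinates. If $X,Y$ agree in the last two coordinates, then $d(X,Y)=X$, so $\varphi X=d(\varphi X,\varphi Y)$ agrees with $\varphi Y$ in the last two. Hence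
\[
\varphi(x,q,y,r)=\bigl(u(x,q),\,v(x,q),\,w(y,r),\,s(y,r)\bigr)
\]
for some maps $u,v,w,s$. Next we use $\delta$. The equation $\varphi\delta=\delta\varphi$ says that for all $x,y\in A$ and $q,r\in A^{(\omega)}$
\begin{align}
u(f(x),x\cdot r)&=f\bigl(u(x,q)\bigr), \label{eq:1}\\
v(f(x),x\cdot r)&=u(x,q)\cdot s(y,r), \label{eq:2}\\
w(g(y),y\cdot q)&=g\bigl(w(y,r)\bigr), \label{eq:3}\\
s(g(y),y\cdot q)&=w(y,r)\cdot v(x,q). \label{eq:4}
\end{align}
The left side of \eqref{eq:2} depends neither on $q$ nor on $y$; so $u(x,q)=h(x)$ does not depend on $q$, and $s(y,r)=s(r)$ does not depend on $y$. The left side of \eqref{eq:4} depends neither on $x$ nor on $r$; so $w(y,r)=h'(y)$ and $v(x,q)=v(q)$. Now \eqref{eq:2} and \eqref{eq:4} read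
\[
v(x\cdot r)=h(x)\cdot s(r),\qquad s(y\cdot q)=h'(y)\cdot v(q),
\]
and by induction on the index
\[
v(q)=\bigl(h(q_0),h'(q_1),h(q_2),h'(q_3),\dots\bigr),\qquad s(r)=\bigl(h'(r_0),h(r_1),h'(r_2),\dots\bigr).
\]
For $q=(a,a,\dots)$ the sequence $v(q)=(h(a),h'(a),h(a),\dots)$ must be eventually constant, so $h(a)=h'(a)$. Thus $h=h'$. By \eqref{eq:1}, $hf=fh$, and by \eqref{eq:3}, $hg=gh$. So $h$ is a homomorphism, and $\varphi=F(h)$. \qed

\begin{remark}\label{rem:all}
In the proof of fullness, eventual constancy was used only to identify $h$ with $h'$. Suppose that $A^{(\omega)}$ is replaced by $A^\omega$. Then one gets a faithful functor preserving all limits, and the computation above shows that for $A\ne\emptyset$ the homomorphisms $F(A)\to F(B)$ correspond to the arbitrary pairs $(h,h')$ of maps $A\to B$ with $hf=fh$ and $h'g=gh'$. So this functor is not full. By Theorem~\ref{thm:countable}, no modification that still preserves all limits can be full and faithful.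
\end{remark}

\section{One unary operation is not enough}

In $\mathrm{Alg}(1\times 1)$ the operation of each algebra is itself a homomorphism and commutes with all homomorphisms; in other words, it is a natural endomorphism of the identity functor. In $\mathrm{Alg}(1\times 2)$ the only natural endomorphism of the identity functor is the trivial one, since $f$ and $g$ need not commute. Theorem~\ref{thm:unary} follows by comparing the two.

\begin{proof}[Proof of Theorem \ref{thm:unary}]
Let $F:\mathrm{Alg}(1\times 2)\to\mathrm{Alg}(1\times1)$ be full and faithful. For each $A$ the operation $\mu_{FA}:FA\to FA$ is a homomorphism, so $\mu_{FA}=F(e_A)$ for a unique $e_A:A\to A$. For $h:A\to B$ we have $F(h)\mu_{FA}=\mu_{FB}F(h)$, hence $he_A=e_Bh$ by faithfulness. So $e$ is a natural endomorphism of the identity functor of $\mathrm{Alg}(1\times 2)$.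

Let $W$ be the free algebra on one generator, that is, the set of words in the letters $f,g$, with the operations of putting $f$ or $g$ in front; the generator is the empty word $\varepsilon$. Put $w=e_W(\varepsilon)$. As $e_W$ is a homomorphism, $e_W(f)=fw$. The endomorphism of $W$ with $\varepsilon\mapsto f$ sends each word $v$ to $vf$, so naturality gives $e_W(f)=wf$. Thus $fw=wf$, and in the same way $gw=wg$. If $w$ were nonempty, the first equation would show that its first letter is $f$, the second that it is $g$. So $w=\varepsilon$. For $a\in A$ let $h:W\to A$ be the homomorphism with $h(\varepsilon)=a$. Then $e_A(a)=e_Ah(\varepsilon)=he_W(\varepsilon)=a$. Hence $e_A=\mathrm{id}$ and $\mu_{FA}=\mathrm{id}$ for all $A$, and the homomorphisms $FA\to FB$ are \emph{all} maps.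

Let $C=\{0,1\}$ with $f$ the transposition and $g=\mathrm{id}$. As $f$ has no fixed point, $\operatorname{Hom}(1,C)=\emptyset$. So there is no map $F(1)\to F(C)$, whence $F(C)=\emptyset$. But then $F(C)$ has only one endomorphism, while $C$ has two, the identity and the transposition. This is a contradiction.
\end{proof}

\section{Countable limits cannot be preserved}\label{sec:countable}

Throughout this section let $n\ge1$ be finite, and suppose that $F:\mathrm{Alg}(1\times2)\to\mathrm{Alg}(n\times 1)$ is full and faithful and preserves finite limits and limits of sequences $A_0\leftarrow A_1\leftarrow\cdots$. We derive a contradiction, which proves Theorem~\ref{thm:countable}.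

\subsection{Bipointed sets}

Let $\mathcal S$ be the category of \emph{bipointed sets} $(A,c,e)$, where $c=e$ is allowed; its morphisms are the maps preserving $c$ and $e$. It is the full subcategory of $\mathrm{Alg}(1\times 2)$ formed by the nonempty algebras in which $f$ is constant with value $c$ and $g$ is constant with value $e$. It is closed under limits, since the limit of a diagram contains the family of all $c$'s and is therefore nonempty. So the restriction $G=F|_{\mathcal S}$ is full and faithful and preserves finite limits and limits of sequences. The rest of the argument takes place in $\mathcal S$.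

Fewer base points would not do. Plain sets have a full embedding into $\mathrm{Alg}(n\times 1)$ preserving all limits: give $A$ the operation $\mu(x_1,\dots,x_n)=x_1$. So have pointed sets $(A,c)$: give $A$ the constant operation $\mu=c$.

We write $c,e$ for the base points of every object, with an index ($c_A$, $e_A$) when necessary, and call $A$ \emph{proper} if $c\ne e$. We also write $G(A)$ for the underlying set of the algebra $G(A)$, and $h_*x=G(h)(x)$ for $h:A\to B$ and $x\in G(A)$. Since each $h_*$ is a homomorphism, the operation $\mu:G(A)^n\to G(A)$ is natural in $A$. The preservation of finite limits will be used in the following forms.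
\begin{itemize}
\item For $x\in G(A)$ and $y\in G(B)$ there is exactly one element of $G(A\times B)$, written $(x,y)$, whose projections are $x$ and $y$. If $u:R\to A$, $v:R\to B$ and $r\in G(R)$, then $(u,v)_*r=(u_*r,v_*r)$. The same holds for all finite products.
\item If $h$ is injective, so is $h_*$: the pullback of $h:A\to B$ along itself is $A$ with the projections $\mathrm{id},\mathrm{id}$, so the same is true of $G(h)$. For a subset $E\subseteq A$ containing the base points, with inclusion $\mathrm{inc}$, we say that $x\in G(A)$ \emph{lies in $G(E)$} if $x=\mathrm{inc}_*z$ for a (unique) $z\in G(E)$.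
\item For morphisms $h,h':A\to B$ with equalizer $\mathrm{Eq}(h,h')=\{a:h(a)=h'(a)\}$ we have $h_*x=h'_*x$ if and only if $x$ lies in $G(\mathrm{Eq}(h,h'))$.
\end{itemize}

We also need two simple facts about $\mathcal S$.

\begin{lemma}\label{lem:simple}
\textup{(a)} Let $k_A:A^m\to A$ be morphisms of $\mathcal S$, natural in $A\in\mathcal S$, where $m\ge1$. Then there is $i\in\{1,\dots,m\}$ such that $k_A$ is the $i$-th projection $p_i$ for all $A$. \textup{(b)} The set $\{c,e,a\}$ with three different elements has two different endomorphisms in $\mathcal S$. Consequently $G(\{c,e,a\})\ne\emptyset$.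
\end{lemma}

\begin{proof}
(a) Let $\Phi=\{x_1,\dots,x_m,c,e\}$ be the free bipointed set on $m$ generators. For $a_1,\dots,a_m\in A$ there is a morphism $h:\Phi\to A$ with $h(x_i)=a_i$, and $k_A(a_1,\dots,a_m)=h\bigl(k_\Phi(x_1,\dots,x_m)\bigr)$ by naturality. If $k_\Phi(x_1,\dots,x_m)=x_i$, we get $k_A=p_i$ for all $A$. If this value were $c$ or $e$, every $k_A$ would be constant; for proper $A$ this contradicts $k_A(c,\dots,c)=c$ and $k_A(e,\dots,e)=e$.

(b) The identity and the map with $a\mapsto c$ are endomorphisms. Were $G(\{c,e,a\})$ empty, $G$ would send both to the same map, contrary to faithfulness.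
\end{proof}

For proper $A$ and a positive integer $m$ put $A^\circ=A\setminus\{c,e\}$ and
\[
mA=\{c,e\}\cup\bigl(\{1,\dots,m\}\times A^\circ\bigr).
\]
This is the coproduct in $\mathcal S$ of $m$ copies of $A$, and it is proper. Its injections are $\iota_s:A\to mA$ with $\iota_s(a)=(s,a)$ for $a\in A^\circ$. For $h_1,\dots,h_m:A\to B$, where $B$ need not be proper, we write $[h_1,\dots,h_m]:mA\to B$ for the morphism with $[h_1,\dots,h_m]\iota_s=h_s$. Further $\nabla=[\mathrm{id},\dots,\mathrm{id}]:mA\to A$, and for $h:A\to B$ with $A,B$ proper, $mh=[\iota_1h,\dots,\iota_mh]:mA\to mB$. Thus $(mh)(s,a)$ is $(s,h(a))$ if $h(a)$ is not a base point, and is the base point $h(a)$ otherwise. Mostly $m$ will be the arity $n$.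

\subsection{The representable case}\label{sec:rep}

To see the idea, suppose for the moment that $G(A)=\operatorname{Hom}(R,A)$ for a fixed $R\in\mathcal S$. By Lemma~\ref{lem:simple}(b) there is a morphism $R\to\{c,e,a\}$, so $R$ is proper. An $n$-tuple of elements of $G(A)$ is a morphism $[x_1,\dots,x_n]:nR\to A$, and by the Yoneda lemma a natural operation has the form
\[
\mu(x_1,\dots,x_n)=[x_1,\dots,x_n]\,\rho\qquad\text{with }\rho=\mu(\iota_1,\dots,\iota_n):R\to nR.
\]
Think of $x\in G(A)$ as a family of entries $x(i)$ at positions $i\in R$. Then $\rho$ tells where the entry at $i$ of $\mu(x_1,\dots,x_n)$ comes from: if $\rho(i)=(s,j)$, it is the entry $x_s(j)$; if $\rho(i)$ is a base point, it is that base point. Let $T=\nabla\rho:R\to R$, which forgets $s$ and remembers the position.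

Suppose $V\subseteq R$ satisfies $T^{-1}(V)=V$. Then the entries of $\mu(x_1,\dots,x_n)$ in $V$ are computed from entries in $V$, and those off $V$ from entries off $V$. So one may treat the two kinds of entries differently and still have a homomorphism. Let $V$ be the set of positions whose $T$-orbit reaches $c$; then $c\in V$ and $e\notin V$. The map sending $(x,y)\in G(A)^2=G(A^2)$ to the family ``$x$ on $V$, $y$ off $V$'' is a homomorphism $G(A^2)\to G(A)$, natural in $A$. As $G$ is full and faithful, it comes from natural morphisms $A^2\to A$, and by Lemma~\ref{lem:simple}(a) it is a projection, the same for all $A$. Testing this on $x=\iota_1$, $y=\iota_2:R\to 2R$ we find $R\setminus V=\{e\}$ or $V=\{c\}$.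

In the first case $T^{-1}(e)=\{e\}$. So keeping the entry at $e$ and replacing all others by $c$ is a natural homomorphism $G(A)\to G(A)$. Again by Lemma~\ref{lem:simple}(a) it is the identity, and the test on $x=\mathrm{id}_R$ gives $R=\{c,e\}$. The second case is the same with $c$ and $e$ exchanged. But if $R=\{c,e\}$, each $\operatorname{Hom}(R,A)$ has one element, and $G$ is not faithful.

In general we do not know that $G$ is representable, so we have no $R$ whose elements serve as positions for all elements of all $G(A)$. What survives is a single element $r\in G(R)$ on which the operation is described by some $\rho:R\to nR$. We call this a coalgebra. Limits of sequences produce one, and finite limits suffice to carry out the argument with it.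

\subsection{Existence of a coalgebra}

For proper $A$ and $x\in G(A)$ put
\[
x^\sharp=\mu(\iota_{1*}x,\dots,\iota_{n*}x)\in G(nA),
\]
the operation applied to $n$ disjoint copies of $x$. Naturality of $\mu$ gives
\begin{equation}\label{eq:sharp}
[h_1,\dots,h_n]_*x^\sharp=\mu(h_{1*}x,\dots,h_{n*}x),\qquad (nh)_*x^\sharp=(h_*x)^\sharp
\end{equation}
for $h_1,\dots,h_n,h:A\to B$, where in the second equation $B$ is proper.

\begin{definition}
A \emph{coalgebra} is a triple $(R,r,\rho)$, where $R\in\mathcal S$ is proper, $r\in G(R)$, and $\rho:R\to nR$ is a morphism with $\rho_*r=r^\sharp$. We put $T=\nabla\rho:R\to R$.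
\end{definition}

So $T$ fixes $c$ and $e$; if $\rho(i)=(s,j)$ then $T(i)=j$, and if $\rho(i)$ is a base point then $T(i)$ is the same base point.

\begin{lemma}\label{lem:coalg}
There is a coalgebra.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:simple}(b) there is a proper $A_0$ with some $x_0\in G(A_0)$. There need not be a morphism taking $x_0$ to $x_0^\sharp$, so we enlarge $A_0$ to contain the missing information, repeat this, and pass to the limit. Let $A_1=A_0\times nA_0$ with projections $\pi_0:A_1\to A_0$ and $\rho_0:A_1\to nA_0$, and $x_1=(x_0,x_0^\sharp)\in G(A_1)$. Then $A_1$ is proper, and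
\begin{equation}\label{eq:ind}
\pi_{k*}x_{k+1}=x_k,\qquad \rho_{k*}x_{k+1}=x_k^\sharp
\end{equation}
for $k=0$. For $k\ge1$, given proper $A_{k-1},A_k$, morphisms $\pi_{k-1}:A_k\to A_{k-1}$, $\rho_{k-1}:A_k\to nA_{k-1}$ and $x_k\in G(A_k)$, let
\[
A_{k+1}=\bigl\{(a,t)\in A_k\times nA_k:\ \rho_{k-1}(a)=(n\pi_{k-1})(t)\bigr\},
\]
with projections $\pi_k:A_{k+1}\to A_k$ and $\rho_k:A_{k+1}\to nA_k$. This is an equalizer of two morphisms $A_k\times nA_k\to nA_{k-1}$, and it is proper because it contains the two base points of $A_k\times nA_k$. The element $x_{k+1}=(x_k,x_k^\sharp)$ of $G(A_k\times nA_k)$ lies in $G(A_{k+1})$, because by \eqref{eq:ind} for $k-1$ and by \eqref{eq:sharp}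
\[
\rho_{k-1\,*}x_k=x_{k-1}^\sharp=(\pi_{k-1\,*}x_k)^\sharp=(n\pi_{k-1})_*x_k^\sharp .
\]
So \eqref{eq:ind} holds for all $k\ge 0$, and by construction
\begin{equation}\label{eq:compat}
\rho_{k-1}\pi_k=(n\pi_{k-1})\rho_k\qquad(k\ge1).
\end{equation}
Let $R=\lim(A_0\xleftarrow{\pi_0}A_1\xleftarrow{\pi_1}\cdots)$ with projections $\lambda_k:R\to A_k$. It is proper, as the threads $(c,c,\dots)$ and $(e,e,\dots)$ differ. As $G$ preserves this limit, \eqref{eq:ind} shows that there is $r\in G(R)$ with $\lambda_{k*}r=x_k$ for all $k$.

By \eqref{eq:compat}, $(n\pi_{k-1})\rho_k\lambda_{k+1}=\rho_{k-1}\pi_k\lambda_{k+1}=\rho_{k-1}\lambda_k$ for $k\ge1$, so the maps $\rho_k\lambda_{k+1}:R\to nA_k$, $k\ge0$, form a cone to the sequence of the $nA_k$ with the maps $n\pi_k$. To get $\rho:R\to nR$ from this we need the following.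

\emph{Claim. The map $nR\to\lim nA_k$ with components $n\lambda_k$ is bijective.} If an entry $a_k$ of a thread $a=(a_k)\in R$ is a base point, all earlier entries are the same base point. So if infinitely many entries are base points, then $a$ is $(c,c,\dots)$ or $(e,e,\dots)$. Hence if $a\in R^\circ$, then $a_k\in A_k^\circ$ for all large $k$, and $(s,a)$ goes to a thread that equals $(s,a_k)$ for large $k$. From this thread one recovers $s$ and $a$. The base points go to the two different constant threads $c$ and $e$. This gives injectivity. For surjectivity let $(y_k)$ be a thread in the $nA_k$. If all $y_k$ are base points, they are all $c$ or all $e$, and $(y_k)$ is the image of a base point. Otherwise $y_m=(s,a_m)$ for some $m$, $s$ and $a_m\in A_m^\circ$. For $k\ge m$ the element $y_k$ is mapped to $y_m$ and so is not a base point; since the maps $n\pi_k$ keep the first component of elements with nonbase image, $y_k=(s,a_k)$ with the same $s$, and $\pi_k(a_{k+1})=a_k$. The $a_k$, $k\ge m$, determine an element $a\in R^\circ$, and $(s,a)\mapsto(y_k)$. This proves the claim.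

Hence there is a morphism $\rho:R\to nR$ with $(n\lambda_k)\rho=\rho_k\lambda_{k+1}$ for all $k$. By \eqref{eq:ind} and \eqref{eq:sharp},
\[
(n\lambda_k)_*\rho_*r=\rho_{k*}\lambda_{k+1\,*}r=\rho_{k*}x_{k+1}=x_k^\sharp=(\lambda_{k*}r)^\sharp=(n\lambda_k)_*r^\sharp .
\]
By the claim $nR$ is the limit of the sequence of the $nA_k$, and $G$ preserves this limit; so $\rho_*r=r^\sharp$.
\end{proof}

\subsection{Mixing}

In the representable case we mixed two maps according to the position of the entry. For a coalgebra $(R,r,\rho)$ and $x\in G(A)$, positions are made available by the element $(r,x)$ of $G(R\times A)$: its first projection supplies the address, its second the entry.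

\begin{lemma}\label{lem:mix}
Let $(R,r,\rho)$ be a coalgebra and $V\subseteq R$ with $T^{-1}(V)=V$. Let $h,h':A\to B$ be maps of sets between objects of $\mathcal S$ such that, for each base point $b\in\{c,e\}$,
\begin{equation}\label{eq:base}
h(b_A)=b_B\ \text{ if }b_R\in V,\qquad h'(b_A)=b_B\ \text{ if }b_R\notin V .
\end{equation}
Define $\Theta:R\times A\to B$ by $\Theta(i,a)=h(a)$ for $i\in V$ and $\Theta(i,a)=h'(a)$ for $i\notin V$. Then $\Theta$ is a morphism of $\mathcal S$, and
\[
\varphi:G(A)\to G(B),\qquad \varphi(x)=\Theta_*(r,x),
\]
is a homomorphism.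
\end{lemma}

\begin{proof}
Condition \eqref{eq:base} says precisely that $\Theta(b_R,b_A)=b_B$ for $b=c,e$, so $\Theta$ is a morphism.

Let $x_1,\dots,x_n\in G(A)$. Let $P=R\times A^n$ with projections $q:P\to R$ and $p_1,\dots,p_n:P\to A$; it is proper because $R$ is. As $n$ is finite, there is an element $y=(r,x_1,\dots,x_n)\in G(P)$. Put $\Theta_s=\Theta(q,p_s):P\to B$, so that $\Theta_{s*}y=\varphi(x_s)$. By \eqref{eq:sharp},
\[
[p_1,\dots,p_n]_*y^\sharp=\mu(x_1,\dots,x_n),\qquad [\Theta_1,\dots,\Theta_n]_*y^\sharp=\mu(\varphi(x_1),\dots,\varphi(x_n)).
\]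
Let $w=(r,y^\sharp)\in G(R\times nP)$, and define morphisms $u,v:R\times nP\to B$ by
\[
u(i,t)=\Theta\bigl(i,[p_1,\dots,p_n](t)\bigr),\qquad v(i,t)=[\Theta_1,\dots,\Theta_n](t).
\]
Then $u_*w=\Theta_*(r,\mu(x_1,\dots,x_n))=\varphi(\mu(x_1,\dots,x_n))$ and $v_*w=\mu(\varphi(x_1),\dots,\varphi(x_n))$. We must show $u_*w=v_*w$.

Let $E=\{(i,t)\in R\times nP:\rho(i)=(nq)(t)\}$. As $\rho_*r=r^\sharp=(q_*y)^\sharp=(nq)_*y^\sharp$, the element $w$ lies in $G(E)$. So it suffices that $u$ and $v$ agree on $E$. Let $(i,t)\in E$.

If $t=\bigl(s,(j,a_1,\dots,a_n)\bigr)$ is not a base point, then $\rho(i)=(nq)(t)=\iota_s(j)$ (where $j$ may be a base point), so $T(i)=\nabla\iota_s(j)=j$. As $T^{-1}(V)=V$, we have $i\in V$ if and only if $j\in V$. Hence $u(i,t)=\Theta(i,a_s)=\Theta(j,a_s)=v(i,t)$.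

If $t=b$ is a base point, then $\rho(i)=b$ and $T(i)=b_R$, so $i\in V$ if and only if $b_R\in V$. Hence $u(i,t)=\Theta(i,b_A)=\Theta(b_R,b_A)=b_B=v(i,t)$.
\end{proof}

\begin{corollary}\label{cor:test}
Let $(R,r,\rho)$ and $V$ be as in Lemma~\ref{lem:mix} and $m\ge 1$. Let $h_A,h_A':A^m\to A$ be maps of sets, natural in $A\in\mathcal S$, each pair satisfying \eqref{eq:base} (with $A^m$, $A$ in place of $A$, $B$). Then there is $i\le m$ such that for all $A\in\mathcal S$ and all morphisms $\alpha:R\to A^m$
\[
\theta_*r=(p_i\alpha)_*r,\qquad\text{where }\theta=h_A\alpha\text{ on }V\text{ and }\theta=h'_A\alpha\text{ on }R\setminus V.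
\]
\end{corollary}

\begin{proof}
Let $\Theta_A:R\times A^m\to A$ and $\varphi_A:G(A^m)\to G(A)$ be as in Lemma~\ref{lem:mix}. By fullness, $\varphi_A=G(k_A)$ for a morphism $k_A:A^m\to A$. For $u:A\to A'$ we have $u\Theta_A=\Theta_{A'}(\mathrm{id}\times u^m)$ by naturality of $h$ and $h'$, so $u_*\varphi_A(x)=\Theta_{A'*}\bigl(r,(u^m)_*x\bigr)=\varphi_{A'}\bigl((u^m)_*x\bigr)$. By faithfulness $uk_A=k_{A'}u^m$. So the $k_A$ are natural, and by Lemma~\ref{lem:simple}(a) there is $i$ with $k_A=p_i$ for all $A$. Finally $(r,\alpha_*r)=(\mathrm{id},\alpha)_*r$ and $\Theta_A(\mathrm{id},\alpha)=\theta$, so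
\[
(p_i\alpha)_*r=\varphi_A(\alpha_*r)=\bigl(\Theta_A(\mathrm{id},\alpha)\bigr)_*r=\theta_*r.\qedhere
\]
\end{proof}

\subsection{End of the proof of Theorem \ref{thm:countable}}

Let $(R,r,\rho)$ be a coalgebra (Lemma~\ref{lem:coalg}). We follow the representable case, with the test element $r$ in place of $\mathrm{id}_R$.

\emph{Step A: separating $c$ from $e$.} Let $V=\{i\in R:T^k(i)=c\text{ for some }k\ge0\}$. If $T(i)\in V$ then $i\in V$. Conversely, if $i\in V$ then $T(i)\in V$, because $T(c)=c$. So $T^{-1}(V)=V$. Clearly $c\in V$, and $e\notin V$ because $T(e)=e\neq c$. Apply Corollary~\ref{cor:test} with $m=2$, $h_A=p_1$, $h'_A=p_2$ (condition \eqref{eq:base} holds since projections preserve base points) to $A=2R$ and $\alpha=(\iota_1,\iota_2):R\to(2R)^2$. Here $\theta=\iota_1$ on $V$ and $\theta=\iota_2$ off $V$, and $\theta_*r=\iota_{1*}r$ or $\theta_*r=\iota_{2*}r$. As $\iota_1$ and $\iota_2$ agree exactly on $\{c,e\}$, we have $\mathrm{Eq}(\theta,\iota_1)=V\cup\{e\}$ and $\mathrm{Eq}(\theta,\iota_2)=(R\setminus V)\cup\{c\}$. So $r$ lies in $G(R_1)$, where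
\[
R_1=V\cup\{e\}\ \text{ (first case)}\qquad\text{or}\qquad R_1=(R\setminus V)\cup\{c\}\ \text{ (second case)}.
\]

\emph{Step B: restricting the coalgebra.} Both $V$ and $R\setminus V$ are closed under $T$, and $T$ fixes $c$ and $e$, so $T(R_1)\subseteq R_1$. If $i\in R_1$ and $\rho(i)=(s,j)$, then $j=T(i)\in R_1$. So $\rho$ restricts to $\rho_1:R_1\to nR_1$. Let $\mathrm{inc}:R_1\to R$ be the inclusion and $r_1\in G(R_1)$ the element with $\mathrm{inc}_*r_1=r$. Then
\[
(n\,\mathrm{inc})_*\rho_{1*}r_1=\rho_*\mathrm{inc}_*r_1=\rho_*r=r^\sharp=(n\,\mathrm{inc})_*r_1^\sharp,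
\]
and $(n\,\mathrm{inc})_*$ is injective because $n\,\mathrm{inc}$ is. So $(R_1,r_1,\rho_1)$ is a coalgebra; let $T_1=\nabla\rho_1$. In the first case put $b=e$, $\bar b=c$, in the second $b=c$, $\bar b=e$. Then $T_1^{-1}(b)=\{b\}$: in the first case an element of $V$ is not sent to $e\notin V$, and in the second an element of $R\setminus V$ is not sent to $c\in V$.

\emph{Step C: shrinking to $\{c,e\}$.} Let $V_1=R_1\setminus\{b\}$; then $T_1^{-1}(V_1)=V_1$. Apply Corollary~\ref{cor:test} to $(R_1,r_1,\rho_1)$ and $V_1$ with $m=1$, $h_A$ the constant map with value $\bar b_A$, and $h'_A=\mathrm{id}$. Both families are natural, and \eqref{eq:base} holds: $\bar b\in V_1$ and $h_A(\bar b)=\bar b$, while $b\notin V_1$ and $h'_A(b)=b$. For $A=R_1$ and $\alpha=\mathrm{id}$ we get $\theta_*r_1=r_1$, where $\theta(b)=b$ and $\theta(i)=\bar b$ for $i\neq b$. So $r_1$ lies in $G(\mathrm{Eq}(\theta,\mathrm{id}))=G(I)$ with $I=\{c,e\}$. Let $\kappa:I\to R_1$ be the inclusion and $z\in G(I)$ the element with $\kappa_*z=r_1$.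

\emph{Step D: the contradiction.} By \eqref{eq:sharp}, $\rho_{1*}r_1=r_1^\sharp$ and $T_1\kappa=\kappa$,
\[
\kappa_*\mu(z,\dots,z)=\mu(r_1,\dots,r_1)=\nabla_*r_1^\sharp=\nabla_*\rho_{1*}r_1=T_{1*}r_1=(T_1\kappa)_*z=\kappa_*z .
\]
As $\kappa_*$ is injective, $\mu(z,\dots,z)=z$. Thus $z$ is a homomorphism from the one-element algebra to $G(I)$. The one-element algebra is $G(1)$, as $G$ preserves the terminal object. By fullness there is a morphism $1\to I$ in $\mathcal S$. But $c=e$ in $1$ and $c\ne e$ in $I$, a contradiction. \qed

\begin{remark}
Limits of sequences were used only in Lemma~\ref{lem:coalg}; the rest of the proof derives a contradiction from a coalgebra and the preservation of finite limits. So for the functor of Theorem~\ref{thm:yes}, which preserves finite limits, no coalgebra exists.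
\end{remark}

\section{Countable signatures}\label{sec:wide}

We now prove Theorem~\ref{thm:wide}. Its statement for two unary operations gives Theorem~\ref{thm:yes} again (add dummy variables to $\mu$), but at the price of a more elaborate construction. The pattern is that of Section~\ref{sec:yes}: $\mu=\delta d$, where $d$ splits the coordinates into two blocks and $\delta$ applies the operations and pushes the old entries into memory. The new difficulty is that infinitely many coordinates must be separated from each other by a single splitting into \emph{two} blocks. This is done by a suitable shape of the blocks, which the shifts performed by $\delta$ then refine to single points.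

\subsection{The construction}

First we make the signature uniform. Add dummy variables, so that all operations have arity $\omega$; if necessary, repeat operations or add a projection, so that there are exactly $\omega$ of them. None of this changes homomorphisms or limits, and the old operations can be recovered. (A nullary operation becomes a constant map $A^\omega\to A$; if there is one, all algebras are nonempty, so the constant can be recovered.) We may therefore assume that each algebra $A$ carries operations $f_i:A^\omega\to A$, $i\in\omega$.

The coordinates are indexed by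
\[
C=P\cup Q,\qquad P=\{p_i:i\in\omega\},\qquad Q=\{q_{i,k}:i,k\in\omega\}.
\]
The set $\{q_{i,k}:k\in\omega\}$ is called the $i$-th \emph{row}; it is the memory for the entry at $p_i$. Let $F(A)$ be the set of all $X:C\to A$ for which there is one $a\in A$ such that for every $i$ we have $X(q_{i,k})=a$ for all large $k$. All rows thus have the same eventual value; this is what will synchronize them. Let $\tau:Q\to C$ be the bijection with $\tau(q_{i,0})=p_i$ and $\tau(q_{i,k+1})=q_{i,k}$, and put
\[
\delta(X)(p_i)=f_i\bigl(X(p_0),X(p_1),\dots\bigr),\qquad \delta(X)(t)=X(\tau(t))\quad(t\in Q).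
\]
The $i$-th row of $\delta(X)$ is $X(p_i),X(q_{i,0}),X(q_{i,1}),\dots$, so $\delta$ maps $F(A)$ to itself. It is injective because $\tau$ is onto. Let
\[
S=\{q_{i,0}:i\in\omega\}\cup\{q_{i,i+2}:i\in\omega\},\qquad C_1=P\cup S,\qquad C_2=Q\setminus S
\]
(see Figure~\ref{fig:S}). Let $d(X,Y)$ be equal to $X$ on $C_1$ and to $Y$ on $C_2$; it belongs to $F(A)$ since each row meets $S$ in only two points. Finally put
\[
\mu(X,Y)=\delta\bigl(d(X,Y)\bigr),\qquad F(h)(X)=h\circ X .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=-0.8cm]
\foreach \i in {0,1,2,3}{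
  \node at (-2.3,\i) {\small row $\i$};
  \foreach \k in {-1,0,1,2,3,4,5,6} \draw (\k,\i) circle (2pt);
  \node[fill,rectangle,inner sep=2.6pt] at (0,\i) {};
  \node[fill,rectangle,inner sep=2.6pt] at (\i+2,\i) {};
  \node[draw,circle,inner sep=5pt] at (\i,\i) {};
  \node at (6.7,\i) {$\cdots$};
}
\node at (-1,-0.9) {\small $p_i$};
\foreach \k in {0,1,2,3,4,5,6} \node at (\k,-0.9) {\small $q_{i,\k}$};
\draw[->] (3.4,3.8) -- (2.2,3.8);
\node at (2.8,4.25) {\small $\tau$};
\end{tikzpicture}
\caption{The index set $C$, rows $0$ to $3$. The column $p_i$ is $P$, the other columns form $Q$, and $\tau$ moves each point of $Q$ one step to the left. Black squares: the set $S$. Large circles: the diagonal $D_0=\{q_{i,i}\}$. It meets $S$ only in $q_{0,0}$; removing this point and moving the others one step to the left gives the diagonal $D_1=\{q_{i,i-1}:i\ge1\}$, which meets $S$ only in $q_{1,0}$, and so on.}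
\label{fig:S}
\end{figure}

As $F(h)$ respects $\delta$ and $d$, this is a functor $F:\mathrm{Alg}(\Sigma)\to\mathrm{Alg}(2\times 1)$. It is faithful, as one sees on constant functions $X$. Also $F(A)=\emptyset$ if and only if $A=\emptyset$. The set $F(A)$ determines the set $A$, and since $\mu(X,X)=\delta(X)$ and $X|_P$ may be any family, $\mu$ determines the $f_i$. So $F$ is injective on objects.

\emph{Limits.} Let $L$ be the limit of a diagram $H:\mathcal J\to\mathrm{Alg}(\Sigma)$ with finitely many objects. A compatible family of elements $X^j\in F(H_j)$ gives $X:C\to L$, $X(t)=(X^j(t))_j$. If $a^j$ is the eventual value of the rows of $X^j$, then, since there are finitely many $j$, each row of $X$ is eventually equal to $(a^j)_j$, which is the same for all rows and is in $L$ because it is a value of $X$. So $X\in F(L)$. (If $\mathcal J$ is empty, then $L=1$ and $F(1)=1$.) Conversely, each $X\in F(L)$ gives such a family. Hence $F(L)=\lim FH$.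

\subsection{Fullness}

Let $\varphi:F(A)\to F(B)$ be a homomorphism. As in Theorem~\ref{thm:yes}, the case $A=\emptyset$ is trivial, so let $A\ne\emptyset$. We have $\mu(X,X)=\delta(X)$ and $\delta$ is injective. So, exactly as in the proof of Theorem~\ref{thm:yes}, $\varphi\delta=\delta\varphi$ and $\varphi\bigl(d(X,Y)\bigr)=d(\varphi X,\varphi Y)$.

Call $M\subseteq C$ \emph{autonomous} if for $X,Y\in F(A)$ the equality $X|_M=Y|_M$ implies $\varphi(X)|_M=\varphi(Y)|_M$. So the part on $M$ of $\varphi(X)$ depends only on the part on $M$ of $X$. We shall show that every set $\{p_m\}$ is autonomous; the entries on $Q$ are then controlled by shifting. Call $M$ \emph{small} if it meets each row in a finite set.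

\begin{lemma}\label{lem:auto}
\textup{(i)} $C_1$ and $C_2$ are autonomous, and unions of autonomous sets are autonomous. \textup{(ii)} If $M,M'$ are autonomous and $M$ is small, then $M\cap M'$ is autonomous. \textup{(iii)} If $M\subseteq Q$ is autonomous, then so is $\tau(M)$.
\end{lemma}

\begin{proof}
(i) If $X,Y$ agree on $C_1$, then $d(X,Y)=Y$, so $\varphi Y=d(\varphi X,\varphi Y)$ agrees with $\varphi X$ on $C_1$. If they agree on $C_2$, then $d(X,Y)=X$, so $\varphi X=d(\varphi X,\varphi Y)$ agrees with $\varphi Y$ on $C_2$. The statement on unions is immediate from the definition.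

(ii) Let $X,Y$ agree on $M\cap M'$, and let $Z$ be $X$ on $M$ and $Y$ off $M$. Smallness of $M$ ensures that $Z\in F(A)$. As $Z=X$ on $M$, $\varphi Z=\varphi X$ on $M$. As $Z=Y$ on $M'$, $\varphi Z=\varphi Y$ on $M'$. So $\varphi X=\varphi Y$ on $M\cap M'$.

(iii) If $X,Y$ agree on $\tau(M)$, then $\delta X,\delta Y$ agree on $M$. Hence $\varphi\delta X=\delta\varphi X$ and $\varphi\delta Y=\delta\varphi Y$ agree on $M$, that is, $\varphi X$ and $\varphi Y$ agree on $\tau(M)$.
\end{proof}

With $S=\emptyset$ the rules of the lemma would produce nothing beyond $\emptyset,P,Q,C$. Our $S$ consists of a column and a diagonal. Shifting the diagonal to the left by $\tau$ makes it cross the column in one point at a time, and this singles out points.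

\begin{lemma}\label{lem:points}
$Q$ and all sets $\{p_m\}$, $m\in\omega$, are autonomous.
\end{lemma}

\begin{proof}
As $\tau$ is a bijection with $\tau(q_{i,0})=p_i$ and $\tau(q_{i,i+2})=q_{i,i+1}$, we have $\tau(C_2)=C\setminus\tau(S)=Q\setminus\{q_{i,i+1}:i\in\omega\}$, which is autonomous by (iii). No $q_{i,i+1}$ is in $S$, so $C_2\cup\tau(C_2)=Q$ is autonomous by (i).

The set $C_1$ is small, so by (ii) $S=C_1\cap Q$ is autonomous. Then $\tau(S)=P\cup\{q_{i,i+1}:i\in\omega\}$ is autonomous and small, so $\tau(S)\cap Q=\{q_{i,i+1}:i\in\omega\}$ is autonomous, and by (iii) so is its image $D_0$ under $\tau$, where we put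
\[
D_m=\{q_{i,i-m}:i\ge m\}\qquad(m\in\omega).
\]
Each $D_m$ is small. Suppose that $D_m$ is autonomous. A point $q_{i,i-m}$ is in $S$ only if $i-m=0$, since $i-m\ne i+2$. So by (ii) the sets $D_m\cap S=\{q_{m,0}\}$ and $D_m\cap C_2=\{q_{i,i-m}:i>m\}$ are autonomous, and by (iii) also $\tau(D_m\cap C_2)=\{q_{i,i-m-1}:i\ge m+1\}=D_{m+1}$. By induction all $D_m$ and all $\{q_{m,0}\}$ are autonomous, and hence so are all $\{p_m\}=\tau(\{q_{m,0}\})$.
\end{proof}

\begin{proof}[End of the proof of Theorem \ref{thm:wide}]
By Lemma~\ref{lem:points} there are maps $h_m:A\to B$ with $\varphi(X)(p_m)=h_m(X(p_m))$ for all $X\in F(A)$ and $m\in\omega$. We claim that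
\[
\varphi(X)(q_{i,k})=h_i\bigl(X(q_{i,k})\bigr)\qquad\text{for all }X\in F(A),\ i,k\in\omega .
\]
Given $X$, undo one shift: let $Y(p_i)=X(q_{i,0})$ and $Y(q_{i,k})=X(q_{i,k+1})$. Then $Y\in F(A)$, and $\delta(Y)|_Q=X|_Q$. As $Q$ is autonomous, $\varphi(X)|_Q=\varphi(\delta Y)|_Q=\delta(\varphi Y)|_Q$. That is,
\[
\varphi(X)(q_{i,0})=\varphi(Y)(p_i)=h_i\bigl(X(q_{i,0})\bigr),\qquad \varphi(X)(q_{i,k+1})=\varphi(Y)(q_{i,k}).
\]
The first equation is the claim for $k=0$. If the claim holds for $k$ (and all elements of $F(A)$), then $\varphi(X)(q_{i,k+1})=\varphi(Y)(q_{i,k})=h_i(Y(q_{i,k}))=h_i(X(q_{i,k+1}))$, which is the claim for $k+1$.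

For the constant function $X=a$ the $i$-th row of $\varphi(X)$ is constant with value $h_i(a)$. As all rows of an element of $F(B)$ have the same eventual value, $h_i(a)$ does not depend on $i$. So all $h_i$ are equal to one map $h$, and $\varphi(X)=h\circ X$ for all $X$. Comparing $\varphi\delta X$ and $\delta\varphi X$ at $p_i$ gives
\[
h\bigl(f_i(X(p_0),X(p_1),\dots)\bigr)=f_i\bigl(h(X(p_0)),h(X(p_1)),\dots\bigr).
\]
Since $X|_P$ can be any family in $A^\omega$, $h$ is a homomorphism, and $\varphi=F(h)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{LPFE} \emph{Limit Preserving Full Embeddings}, \url{http://ftp.gwdg.de/pub/misc/EMIS/journals/TAC/volumes/21/2/21-02.pdf}.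
\end{thebibliography}

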